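\title{Dominant lower Bruhat intervals in affine Weyl groups need not be unimodal}

\begin{abstract}
Let $W=W_f\ltimes\mathbb Z\Phi^\vee$ be an affine Weyl group and let $\lambda$ be a dominant element of the coroot lattice. Let $b_i$ be the number of minimal length representatives of $W_f\backslash W$ that have length $i$ and lie below the translation $t_\lambda$ in the Bruhat order. It has been conjectured that the sequence $(b_i)$ is always unimodal. We show that this fails in types $A_4$ and $D_4$, in each case for infinitely many $\lambda$ and by unbounded amounts, and that it holds in rank at most two. The first counterexample comes from counting lattices over $\mathbb F_q[[t]]$. The other results follow from a closed formula for $\sum_i b_iq^i$, valid in all types, with one term for each set of simple roots.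
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\Phi$ be an irreducible, reduced, crystallographic root system with positive roots $\Phi^+$, simple roots $\alpha_i$ ($i\in I$), coroot lattice $Q^\vee=\mathbb Z\Phi^\vee$ and Weyl group $W_f$. Put $V=\mathbb R\otimes Q^\vee$, write $\langle\alpha,x\rangle$ for the value of a root $\alpha$ at $x\in V$, and call $x$ \emph{dominant} if $\langle\alpha_i,x\rangle\ge0$ for all $i\in I$. The affine Weyl group $W=W_f\ltimes Q^\vee$ acts on $V$, the element $t_\mu$ ($\mu\in Q^\vee$) by translation. It is a Coxeter group, with length function $\ell$ and Bruhat order $\le$. Let ${}^fW$ be the set of minimal length representatives of the right cosets $W_f\backslash W$. For dominant $\lambda\in Q^\vee$ and $i\ge0$ define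
\[
b_i=b_i(\lambda)=\#\{w\in{}^fW:\ \ell(w)=i,\ w\le t_\lambda\},\qquad P_\lambda(q)=\sum_{i\ge0}b_iq^i .
\]
The following conjecture is posed in \cite{Source}.

\begin{quote}
\emph{For every $\Phi$ and every dominant $\lambda\in Q^\vee$ the sequence $(b_i)_{i\ge0}$ is unimodal: there is an index $m$ with $b_0\le b_1\le\dots\le b_m\ge b_{m+1}\ge b_{m+2}\ge\cdots$.}
\end{quote}

There are good reasons to expect this. Let $N=|\Phi^+|$ and $2\rho=\sum_{\alpha\in\Phi^+}\alpha$, and call $\langle2\rho,x\rangle$ the \emph{height} of $x$. Proposition~\ref{prop:gf} shows that the elements counted by $P_\lambda$ have the form $t_\mu u$ with $u\in W_f$ and $\mu$ a lattice point of the convex polytope of dominant $x$ with $\lambda-x\in\sum_i\mathbb R_{\ge0}\alpha_i^\vee$, and that $\ell(t_\mu u)$ differs from the height of $\mu$ by at most $N$. So $b_i$ is roughly a count of lattice points near the slice of height $i$ of a convex polytope, and by the Brunn--Minkowski inequality the volumes of parallel slices of a convex body first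 increase and then decrease. Small cases agree: in type $A_1$ the sequence is $1,1,\dots,1,0,0,\dots$, and for $\lambda=(1,0,-1)$ in type $A_2$ it is $1,1,2,2,1,0,\dots$ (Example~\ref{ex:small}).

This heuristic, which we do not use in any proof, ignores that lattice point counts oscillate around volumes. Put
\[
c_i=b_i-b_{i-1}\quad(b_{-1}=0),\qquad\text{so that}\qquad\sum_{i\ge0}c_iq^i=(1-q)P_\lambda(q).
\]
Unimodality means that for some $m$ one has $c_i\ge0$ for $1\le i\le m$ and $c_i\le0$ for $i>m$; a single index with $c_i<0<c_{i+1}$ refutes it. Near the peak the smooth part of $c_i$ is small, and the oscillation decides the sign.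

\begin{theorem}\label{thm:A4}
Let $\Phi=A_4$, $Q^\vee=\{v\in\mathbb Z^5:\sum v_i=0\}$, $n\in5\mathbb Z$, $n\ge40$, and $\lambda=(n-3,1,1,1,0)-\frac n5(1,1,1,1,1)$. Then
\[
c_{2n-1}=-4<0,\qquad c_{2n}=\#\{(x,y)\in\mathbb Z_{\ge0}^2:2x+3y=n\}-6>0 .
\]
Thus $b_{2n-2}>b_{2n-1}<b_{2n}$, and the sequence is not unimodal. For $n=40$ one has $\lambda=(29,-7,-7,-7,-8)$, $b_{79}=b_{78}-4$ and $b_{80}=b_{79}+1$.
\end{theorem}

The idea is to perturb a case that is barely unimodal. For $\lambda_0=(n,0,0,0,0)-\frac n5(1,1,1,1,1)$ the polynomial $P_{\lambda_0}$ is a Gaussian binomial coefficient, and just before its peak it has a flat step followed by a rise of size about $n/6$. Lowering $\lambda_0$ to $\lambda$ changes both steps by a bounded negative amount: the flat step becomes a descent, and the rise survives.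

The remaining results rest on a closed formula. For $J\subseteq I$ let $\Phi_J$ be the root subsystem with simple roots $\alpha_j$ ($j\in J$), let $W_J$ be its Weyl group, $2\rho_J=\sum_{\alpha\in\Phi_J^+}\alpha$ and $P_{W_J}(q)=\sum_{u\in W_J}q^{\ell(u)}$. Let $\exp(J)$ be the multiset of exponents of $W_J$; it has $|J|$ elements and $P_{W_J}(q)=\prod_{e\in\exp(J)}(1+q+\dots+q^e)$. For $i\notin J$ put $n_i^J=2-\langle2\rho_J,\alpha_i^\vee\rangle$. Then $n_i^J\ge2$, because $\langle\alpha_j,\alpha_i^\vee\rangle\le0$ for $j\ne i$.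

\begin{theorem}\label{thm:formula}
For every $\Phi$ and every dominant $\lambda\in Q^\vee$, as rational functions of $q$,
\[
P_\lambda(q)=\sum_{J\subseteq I}T_J,\qquad
T_J=q^{\langle2\rho-2\rho_J,\lambda\rangle}\,\frac{P_{W_f}(q^{-1})}{P_{W_J}(q^{-1})}\prod_{e\in\exp(J)}\frac1{1-q^e}\prod_{i\notin J}\frac1{1-q^{-n_i^J}} .
\]
\end{theorem}

\begin{theorem}\label{thm:rank2}
The conjecture is true for $A_1$, $A_2$, $B_2=C_2$ and $G_2$, for all $\lambda$.
\end{theorem}

\begin{theorem}\label{thm:unbounded}
\textup{(a)} In type $A_4$ the failure is linear in the length: there are dominant $\lambda^{(d)}\in Q^\vee$ $(d\ge1)$ with $\ell=\ell(t_{\lambda^{(d)}})\to\infty$ and, for each $d$, an index $i$ such that $c_i\le-(\frac1{48}-o(1))\ell$ and $c_{i+1}\ge(\frac1{48}-o(1))\ell$.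

\textup{(b)} In type $D_4$, with simple roots $e_1-e_2$, $e_2-e_3$, $e_3-e_4$, $e_3+e_4$, the conjecture fails for $\lambda=(12,12,12,0)$, where $c_{103}=-2$ and $c_{104}=1$. It fails for infinitely many $\lambda=(x,x,x,0)$, with $-c_i$ and $c_{i+1}$ unbounded.
\end{theorem}

We do not settle which of the remaining types satisfy the conjecture.

Section~\ref{sec:alcoves} removes the Bruhat order from the problem. A reader who wants only the counterexample can stop after Section~\ref{sec:lattices}; Sections~\ref{sec:brion}--\ref{sec:unbounded} prove Theorems~\ref{thm:formula}--\ref{thm:unbounded} in order.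

\medskip
\noindent\textbf{Notation.} We abbreviate $(k)=1-q^k$ and $[k]=(k)/(1)=1+q+\dots+q^{k-1}$. The Gaussian binomial coefficient is $\binom ab_q=\prod_{j=1}^b(a-b+j)/(j)$; it counts $b$-dimensional subspaces of $\mathbb F_q^a$. The coefficient of $q^i$ in $F$ is $[q^i]F$. For $\mu,\lambda\in Q^\vee$ we write $\mu\le\lambda$ if $\lambda-\mu\in\sum_i\mathbb Z_{\ge0}\alpha_i^\vee$ (the dominance order).

\section{From the Bruhat order to the dominance order}\label{sec:alcoves}

The reflections of $W$ are the reflections $x\mapsto x-(\langle\alpha,x\rangle-k)\alpha^\vee$ in the hyperplanes $H_{\alpha,k}=\{x:\langle\alpha,x\rangle=k\}$, $\alpha\in\Phi^+$, $k\in\mathbb Z$. The connected components of the complement of these hyperplanes are the \emph{alcoves}. The fundamental alcove $A_+$ is the set where every positive root takes values in $(0,1)$, and $C_+$ is the open chamber where every positive root is positive. We use the following standard facts; see \cite{BB,Humphreys} for background.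

\begin{itemize}
\item[(F1)] $W$ acts simply transitively on alcoves; $\ell(w)$ is the number of hyperplanes $H_{\alpha,k}$ separating $A_+$ from $wA_+$; and for the reflection $r$ in a hyperplane $H$, one has $\ell(rw)<\ell(w)$ if and only if $H$ separates $A_+$ from $wA_+$.
\item[(F2)] $x\le y$ means that $x$ is obtained from $y$ by successive left multiplications by reflections, each decreasing the length. If $\ell(xy)=\ell(x)+\ell(y)$, then $x\le xy$. If $x\le y$, $s$ is a simple reflection and $\ell(ys)<\ell(y)$, then $xs\le y$; the same holds on the left (lifting property).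
\item[(F3)] $w\in{}^fW$ if and only if $\ell(s_iw)>\ell(w)$ for all $i\in I$, which by (F1) means $wA_+\subset C_+$; then $\ell(vw)=\ell(v)+\ell(w)$ for $v\in W_f$. The map sending $w$ to the minimal element of $W_fw$ preserves the Bruhat order \cite[Prop.~2.5.1]{BB}.
\item[(F4)] For $J\subseteq I$ the set of minimal representatives of $W_f/W_J$ is $W^J=\{u:u\Phi_J^+\subseteq\Phi^+\}=\{u:u\alpha_j>0\text{ for }j\in J\}$. Every $u\in W_f$ is uniquely $u^Ju_J$ with $u^J\in W^J$, $u_J\in W_J$, and lengths add, so $\sum_{u\in W^J}q^{\ell(u)}=P_{W_f}(q)/P_{W_J}(q)$. Multiplication by the longest element gives $P_{W_J}(q)=q^{|\Phi_J^+|}P_{W_J}(q^{-1})$. The stabilizer of a dominant $\mu$ is $W_J$ with $J=\{i:\langle\alpha_i,\mu\rangle=0\}$, and we put $W^\mu=W^J$.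
\item[(F5)] The Cartan matrix $(\langle\alpha_j,\alpha_{j'}^\vee\rangle)_{j,j'\in J}$ has nonpositive off-diagonal entries and is invertible; its inverse has nonnegative entries and positive diagonal. In particular a dominant vector lies in $\sum_i\mathbb R_{\ge0}\alpha_i^\vee$. For dominant $\lambda$ and $v\in W_f$, also $\lambda-v\lambda\in\sum_i\mathbb R_{\ge0}\alpha_i^\vee$.
\item[(F6)] If one dominant weight covers another in the dominance order on dominant weights, their difference is a positive root \cite[Cor.~2.7]{Stembridge}. Applied to $\Phi^\vee$: if $\mu\le\lambda$ are dominant in $Q^\vee$, one can pass from $\lambda$ to $\mu$ through dominant elements by subtracting one positive coroot at a time.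
\end{itemize}

We first compute lengths. The next lemma allows translations outside $Q^\vee$, and its proof does not use irreducibility; Section~\ref{sec:brion} needs both extensions.

\begin{lemma}\label{lem:length}
Let $u\in W_f$ and let $\mu\in V$ satisfy $\langle\alpha,\mu\rangle\in\mathbb Z$ for all roots $\alpha$. The alcove $\mu+uA_+$ is separated from $A_+$ by at most $\sum_{\alpha>0}(|\langle\alpha,\mu\rangle|+1)$ hyperplanes. It lies in $C_+$ if and only if $\mu$ is dominant and $u^{-1}\in W^\mu$, and then it is separated from $A_+$ by exactly $\langle2\rho,\mu\rangle-\ell(u)$ hyperplanes.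
\end{lemma}

\begin{proof}
Fix $\alpha>0$ and put $m=\langle\alpha,\mu\rangle$. Since $\langle\alpha,\mu+ux\rangle=m+\langle u^{-1}\alpha,x\rangle$, the root $\alpha$ takes values on $\mu+uA_+$ in $(m,m+1)$ if $u^{-1}\alpha>0$ and in $(m-1,m)$ if $u^{-1}\alpha<0$. The number of separating hyperplanes $H_{\alpha,k}$ is $|m|$ in the first case and $|m-1|$ in the second, which gives the bound. The root $\alpha$ is positive on the alcove if and only if $m\ge0$ in the first case and $m\ge1$ in the second. This holds for all $\alpha>0$ exactly when $\mu$ is dominant and $u^{-1}\alpha>0$ whenever $\langle\alpha,\mu\rangle=0$, that is, $u^{-1}\in W^\mu$. The count is then $\sum_{\alpha>0}\langle\alpha,\mu\rangle-\#\{\alpha>0:u^{-1}\alpha<0\}=\langle2\rho,\mu\rangle-\ell(u)$.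
\end{proof}

Thus ${}^fW=\{t_\mu u:\mu\in Q^\vee\text{ dominant},\ u^{-1}\in W^\mu\}$ and, for these elements,
\begin{equation}\label{eq:length}
\ell(t_\mu u)=\langle2\rho,\mu\rangle-\ell(u).
\end{equation}
In particular $t_\lambda\in{}^fW$ because $\lambda$ is dominant, and $\ell(t_\lambda)=\langle2\rho,\lambda\rangle$.

\begin{proposition}\label{prop:gf}
Let $\lambda\in Q^\vee$ be dominant and $t_\mu u\in{}^fW$. Then $t_\mu u\le t_\lambda$ if and only if $\mu\le\lambda$. Consequently
\begin{equation}\label{eq:gf}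
P_\lambda(q)=\sum_{\substack{\mu\in Q^\vee\ \mathrm{dominant}\\ \mu\le\lambda}}q^{\langle2\rho,\mu\rangle}\sum_{u\in W^\mu}q^{-\ell(u)} .
\end{equation}
\end{proposition}

\begin{proof}
Formula \eqref{eq:gf} follows from the first statement and \eqref{eq:length}, since $\ell(u^{-1})=\ell(u)$.

\emph{Necessity.} A Bruhat chain from $t_\lambda$ down to $t_\mu u$ may leave ${}^fW$, so we need a quantity that is defined on all of $W$ and decreases along chains. For $w\in W$ let $[w]$ be the dominant element of the orbit $W_f\cdot w(0)$; thus $[t_\lambda]=\lambda$ and $[t_\mu u]=\mu$. It suffices to show $[rw]\le[w]$ when $r$ is the reflection in $H_{\alpha,k}$ and $\ell(rw)<\ell(w)$. By (F1) the hyperplane separates $A_+$ from $wA_+$. Put $p=w(0)$, a point in the closure of $wA_+$, and $m=\langle\alpha,p\rangle$, so that $rp=p-(m-k)\alpha^\vee$ and $s_\alpha p=p-m\alpha^\vee$. If $k\ge1$, then $\alpha<k$ on $A_+$, so $m\ge k$ and $0\le m-k\le m$. If $k\le0$, then $\alpha>k$ on $A_+$, so $m\le k$ and $m\le m-k\le0$. In both cases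 $rp$ lies on the segment from $p$ to $s_\alpha p$. Hence $rp$, and with it $[rw]$, lies in the $W_f$-stable set $\mathrm{conv}(W_f[w])$. By (F5), $[w]-[rw]\in\sum_i\mathbb R_{\ge0}\alpha_i^\vee$; this vector lies in $Q^\vee$, so $[rw]\le[w]$.

\emph{Sufficiency.} By \eqref{eq:length}, $\ell(t_\mu)=\ell(t_\mu u)+\ell(u^{-1})$, so $t_\mu u\le t_\mu$ by (F2). It remains to prove $t_\mu\le t_\lambda$, and by (F6) we may assume $\mu=\lambda-\gamma^\vee$ with $\gamma>0$. Since $\mu$ is dominant, $\langle\gamma,\lambda\rangle=\langle\gamma,\mu\rangle+2\ge2$. Put $k=\langle\gamma,\lambda\rangle-1\ge1$. On $A_+$ we have $\gamma<1\le k$ and on $\lambda+A_+$ we have $\gamma>k$, so the reflection $r$ in $H_{\gamma,k}$ satisfies $rt_\lambda<t_\lambda$. Moreover $rt_\lambda(0)=\lambda-\gamma^\vee=\mu$, that is, $rt_\lambda\in t_\mu W_f$.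

We have found an element of the coset $t_\mu W_f$ below $t_\lambda$, but we need $t_\mu$ itself. To move within the coset we pass to a larger element whose lower interval is stable under $W_f$. Let $w_0$ be the longest element of $W_f$ and $n_\lambda=w_0t_\lambda$; by (F3), $\ell(n_\lambda)=N+\ell(t_\lambda)$ and $t_\lambda\le n_\lambda$. Every element of $W_ft_\lambda W_f$ has the form $t_\nu v$ with $\nu\in W_f\lambda$, and by Lemma~\ref{lem:length} its length is at most $\sum_{\alpha>0}|\langle\alpha,\nu\rangle|+N=\langle2\rho,\lambda\rangle+N$. So $n_\lambda$ has maximal length in its double coset, and $\ell(n_\lambda s_i)<\ell(n_\lambda)$ for all $i\in I$. By the lifting property the set $\{x:x\le n_\lambda\}$ is stable under right multiplication by $W_f$. It contains $rt_\lambda$, hence $t_\mu$. The minimal elements of $W_ft_\mu$ and $W_fn_\lambda$ are $t_\mu$ and $t_\lambda$, so $t_\mu\le t_\lambda$ by (F3).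
\end{proof}

\begin{example}\label{ex:small}
In type $A_1$ let $\lambda=m\alpha^\vee$. The dominant $\mu\le\lambda$ are $k\alpha^\vee$, $0\le k\le m$, of height $2k$. For $k\ge1$ the term in \eqref{eq:gf} is $q^{2k}(1+q^{-1})$, and for $k=0$ it is $1$. Hence $P_\lambda=1+q+\dots+q^{2m}$. In type $A_2$ let $\lambda=(1,0,-1)$, of height $4$. The dominant $\mu\le\lambda$ are $\lambda$ and $0$, so $P_\lambda=1+q^4(1+2q^{-1}+2q^{-2}+q^{-3})=1+q+2q^2+2q^3+q^4$.
\end{example}

\section{Counting lattices, and the counterexample in type $A_4$}\label{sec:lattices}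

Let $\Phi=A_{m-1}$, with roots $e_i-e_j$ and $W_f=S_m$. For $\mu\in\mathbb Z^m$ the height $\langle2\rho,\mu\rangle=\sum_{i<j}(\mu_i-\mu_j)$ and the stabilizer of $\mu$ do not change when a multiple of $(1,\dots,1)$ is added. If $m\mid n$, subtracting $\frac nm(1,\dots,1)$ identifies the integer vectors of sum $n$ with $Q^\vee$. Dominant means weakly decreasing, and $\mu\le\lambda$ means $\mu_1+\dots+\mu_k\le\lambda_1+\dots+\lambda_k$ for all $k$, since the coefficient of $\alpha_k^\vee$ in $\lambda-\mu$ is $\sum_{i\le k}(\lambda_i-\mu_i)$. We use these shifted coordinates.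

The sum \eqref{eq:gf} is hard to evaluate term by term. Each term, however, counts lattices of a given type, and lattices can be counted in other ways. Let $q$ be a prime power and $O=\mathbb F_q[[t]]$. A \emph{lattice of colength $n$} in $O^m$ is a submodule $L$ with $\dim_{\mathbb F_q}O^m/L=n$. By the structure theorem for modules over $O$, $O^m/L\cong\bigoplus_iO/t^{\mu_i}$ for a unique $\mu_1\ge\dots\ge\mu_m\ge0$ of sum $n$, the \emph{type} of $L$. The number of nonzero parts of $\mu$ is the minimal number of generators of $O^m/L$.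

\begin{lemma}\label{lem:type}
The number of lattices of type $\mu$ in $O^m$ is $q^{\langle2\rho,\mu\rangle}\sum_{u\in W^\mu}q^{-\ell(u)}$.
\end{lemma}

\begin{proof}
By Smith normal form these lattices form the orbit of $L_\mu=\bigoplus_it^{\mu_i}Oe_i$ under $K=GL_m(O)$. A matrix $g\in K$ maps $L_\mu$ into itself, and hence onto itself by colength, if and only if $g_{ij}t^{\mu_j}\in t^{\mu_i}O$ for all $i,j$. So the stabilizer is $K_\mu=\{g\in K:g_{ij}\in t^{\mu_i-\mu_j}O\text{ if }\mu_i>\mu_j\}$. It is contained in $K'=\{g\in K:g_{ij}\in tO\text{ if }\mu_i>\mu_j\}$, the preimage of a group of block triangular matrices in $GL_m(\mathbb F_q)$, whose block sizes are the multiplicities $m_1,m_2,\dots$ of the values of $\mu$. Thus $[K:K']$ is the number of partial flags with these jumps,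
\[
[K:K']=\frac{P_{S_m}(q)}{\prod_aP_{S_{m_a}}(q)}=\sum_{u\in W^\mu}q^{\ell(u)}=q^D\sum_{u\in W^\mu}q^{-\ell(u)},\qquad D=\#\{(i,j):\mu_i>\mu_j\},
\]
by (F4). To find $[K':K_\mu]$, reduce modulo $t^M$ with $M>\mu_1$; both groups contain the kernel of the reduction. A matrix with $g_{ij}\in tO$ for $\mu_i>\mu_j$ is invertible if and only if its diagonal blocks are invertible modulo $t$, so its entries $g_{ij}$ with $\mu_i>\mu_j$ range freely over $tO/t^MO$ in $K'$ and over $t^{\mu_i-\mu_j}O/t^MO$ in $K_\mu$. Hence $[K':K_\mu]=\prod_{\mu_i>\mu_j}q^{\mu_i-\mu_j-1}=q^{\langle2\rho,\mu\rangle-D}$. Multiply the two indices.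
\end{proof}

\begin{lemma}\label{lem:count}
\textup{(a)} The number of lattices of colength $n$ in $O^m$ is $\binom{n+m-1}{m-1}_q$.

\textup{(b)} For $1\le r\le\min(m,n)$, the number of those for which $O^m/L$ needs exactly $r$ generators is
\[
M_r(q)=q^{(m-r)(n-r)}\binom mr_q\binom{n-1}{r-1}_q .
\]
\end{lemma}

\begin{proof}
(a) By Hermite normal form, $L$ has a unique basis whose columns form an upper triangular matrix with diagonal $t^{a_1},\dots,t^{a_m}$ and with polynomials of degree less than $a_i$ to the right of the diagonal in row $i$; the colength is $\sum a_i$. The count is $\sum_{a_1+\dots+a_m=n}\prod_iq^{(m-i)a_i}$. This is the generating function of partitions with at most $n$ parts, each at most $m-1$, which is $\binom{n+m-1}{m-1}_q$.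

(b) Let $U$ be the image of $L$ in $\mathbb F_q^m=O^m/tO^m$. The number of generators of $O^m/L$ is $\dim\mathbb F_q^m/U$, so $\dim U=m-r$, and there are $\binom mr_q$ choices for $U$. Fix $U$ and choose a basis with $O^m=O^{m-r}\oplus O^r$ and $U=\mathbb F_q^{m-r}\oplus0$. By Nakayama's lemma the projection $L\to O^{m-r}$ is onto, so $L+O^r=O^m$, and $L'=L\cap O^r$ has colength $n$ in $O^r$. Every $(x,y)\in L$ reduces into $U$, so $y\in tO^r$. Thus $L'$ is a lattice of colength $n-r$ in $tO^r\cong O^r$, with $\binom{n-1}{r-1}_q$ choices by (a), and sending $x$ to the class of $y$ defines a homomorphism $\varphi\colon O^{m-r}\to tO^r/L'$. Conversely, for any such pair $(L',\varphi)$, the module $\{(x,y):y\in tO^r,\ y+L'=\varphi(x)\}$ is a lattice of colength $n$ with image $U$, and the two constructions are inverse. There are $(q^{n-r})^{m-r}$ choices for $\varphi$.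
\end{proof}

All these counts are polynomials in $q$, so identities between them that hold for all prime powers hold as polynomial identities.

\subsection*{The unperturbed case}
Take $\lambda_0=(n,0,\dots,0)$. A weakly decreasing $\mu$ of sum $n$ satisfies $\mu\le\lambda_0$ if and only if $\mu_m\ge0$. So \eqref{eq:gf} and the two lemmas give $P_{\lambda_0}=\binom{n+m-1}{m-1}_q$. Let $m=5$ and $c_i^0=[q^i](1-q)\binom{n+4}4_q$. Let $p_{234}$, $p_{123}$, $p_{23}$ be the coefficient sequences of $\frac1{(2)(3)(4)}$, $\frac1{(1)(2)(3)}$, $\frac1{(2)(3)}$, extended by zero to negative arguments; $p_{234}(i)$ counts partitions of $i$ into parts $2,3,4$, and so on. Since $q+q^2+q^3+q^4=q\,(4)/(1)$,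
\[
(1-q)\binom{n+4}4_q=\frac{\prod_{j=1}^4(1-q^{n+j})}{(2)(3)(4)}\equiv\frac1{(2)(3)(4)}-\frac{q^{n+1}}{(1)(2)(3)}\pmod{q^{2n+3}},
\]
so $c_i^0=p_{234}(i)-p_{123}(i-n-1)$ for $i\le2n+2$. The first term depends strongly on the parity of $i$. A partition of $2j$ into parts $2,3,4$ has an even number of $3$'s; pairing them into $6$'s and halving all parts gives a partition of $j$ into parts $1,2,3$. A partition of $2j+3$ has an odd number of $3$'s; remove one. Hence, for all integers $j$,
\begin{equation}\label{eq:parity}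
p_{234}(2j)=p_{123}(j),\qquad p_{234}(2j+3)=p_{123}(j).
\end{equation}
Therefore
\begin{equation}\label{eq:plateau}
\begin{aligned}
p_{234}(2n-1)-p_{123}(n-2)&=0,\\
p_{234}(2n)-p_{123}(n-1)&=p_{123}(n)-p_{123}(n-1)=p_{23}(n),
\end{aligned}
\end{equation}
that is, $c^0_{2n-1}=0$ and $c^0_{2n}=p_{23}(n)$. This case is unimodal: $p_{123}$ is nondecreasing, so $c^0_{2j}=p_{123}(j)-p_{123}(2j-n-1)\ge0$ for $j\le n$ and $c^0_{2j+3}=p_{123}(j)-p_{123}(2j+2-n)\ge0$ for $j\le n-2$, and $\binom{n+4}4_q$ is palindromic of degree $4n$. But at $i=2n-1$ there is nothing to spare, while the next step is large: counting the $y\le n/3$ with $y\equiv n\pmod 2$ gives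
\begin{equation}\label{eq:p23}
p_{23}(n)=\lfloor n/6\rfloor+1\quad\text{if }n\not\equiv1\pmod 6,\qquad p_{23}(n)=\lfloor n/6\rfloor\quad\text{if }n\equiv1\pmod 6 .
\end{equation}
We look for $\lambda<\lambda_0$ such that the removed terms of \eqref{eq:gf} begin a bounded distance below degree $2n$. The lowest degree of $M_r$ is $(5-r)(n-r)$, which for $r=3$ is $2n-6$. So we remove the partitions with at most three parts.

\begin{proof}[Proof of Theorem~\ref{thm:A4}]
In shifted coordinates $\lambda=(n-3,1,1,1,0)$, with partial sums $n-3,\ n-2,\ n-1,\ n,\ n$. We claim that a weakly decreasing $\mu\in\mathbb Z^5$ of sum $n$ satisfies $\mu\le\lambda$ if and only if it is a partition with four or five nonzero parts. If $\mu\le\lambda$, the fourth partial sum gives $\mu_5\ge0$ and the third gives $\mu_4+\mu_5\ge1$, so $\mu_4\ge1$. Conversely, if $\mu_5\ge0$ and $\mu_4\ge1$, then $\mu_1+\dots+\mu_k=n-(\mu_{k+1}+\dots+\mu_5)\le n-(4-k)$ for $k\le4$. By \eqref{eq:gf} and Lemmas~\ref{lem:type} and~\ref{lem:count},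
\[
P_\lambda=M_5+M_4=\binom{n-1}4_q+q^{n-4}[5]\binom{n-1}3_q=\binom{n+4}4_q-M_3-M_2-M_1 .
\]
The polynomials $M_2$ and $M_1$ are divisible by $q^{3n-6}$, and $3n-6>2n$, so they do not affect $c_{2n-1}$ and $c_{2n}$. For $M_3$ we have $\binom{n-1}2_q\equiv\frac1{(1)(2)}\pmod{q^{n-2}}$, so modulo $q^{n-2}$
\[
\frac{(1-q)M_3}{q^{2n-6}}\equiv(1)\cdot\frac{(5)(4)}{(1)(2)}\cdot\frac1{(1)(2)}=(1-q^5)\,\frac{1+q^2}{(1)(2)} .
\]
The series $\frac1{(1)(2)}$ has coefficients $1,1,2,2,3,3,4,\dots$, so $\frac{1+q^2}{(1)(2)}$ has coefficients $1,1,3,3,5,5,7,\dots$. After multiplication by $1-q^5$ the coefficients of $q^5$ and $q^6$ are $5-1=4$ and $7-1=6$. With \eqref{eq:plateau} we obtain $c_{2n-1}=0-4$ and $c_{2n}=p_{23}(n)-6$. By \eqref{eq:p23}, $p_{23}(n)=7$ for $38\le n\le41$ and $p_{23}(n)\ge\lfloor n/6\rfloor\ge7$ for $n\ge42$.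
\end{proof}

The condition $5\mid n$ puts $\lambda$ into the coroot lattice. The bound $n\ge40$ is needed only for $p_{23}(n)\ge7$: for $n=35$ the same computation gives $c_{70}=6-6=0$.

\section{A closed formula from Brion's theorem}\label{sec:brion}

The lattice count is special to type $A$. In general we treat \eqref{eq:gf} as a sum over lattice points of a polytope. Type $A_1$ shows the method. With $\lambda=m\alpha^\vee$, the term $T_I=\frac1{1-q}$ of Theorem~\ref{thm:formula} counts all alcoves in $C_+$, ignoring the upper bound $\lambda$, while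
\[
T_\emptyset=q^{2m}\frac{1+q^{-1}}{1-q^{-2}}=\frac{q^{2m}}{1-q^{-1}}
\]
counts pairs $(\mu,u)$ with $\mu\le\lambda$, ignoring dominance. The two series converge on disjoint domains, yet the rational functions add up to $\frac{1-q^{2m+1}}{1-q}=P_\lambda$. Brion's theorem says that this happens for every rational polytope.

Let $\Lambda$ be a lattice in $V$ and $\Pi\subset V$ a full-dimensional polytope with rational vertices. Suppose that at each vertex $v$ exactly $\dim V$ of the defining inequalities are tight, with independent linear parts. These inequalities alone define the \emph{tangent cone} $K_v=v+\sum_k\mathbb R_{\ge0}\eta_k$, where the edge vectors $\eta_k$ are scaled to lie in $\Lambda$. Each lattice point of $K_v$ is uniquely $p+\sum_km_k\eta_k$ with $m_k\in\mathbb Z_{\ge0}$ and $p$ in the finite set $E_v=\Lambda\cap(v+\sum_k[0,1)\eta_k)$, so the formal sum of $e^\mu$ over $K_v\cap\Lambda$ is represented by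
\begin{equation}\label{eq:sigma}
\sigma_v=\frac{\sum_{p\in E_v}e^p}{\prod_k(1-e^{\eta_k})} .
\end{equation}
Brion's theorem \cite{Brion}, \cite[Ch.~9]{BR} states that $\sum_{\mu\in\Pi\cap\Lambda}e^\mu=\sum_v\sigma_v$ in the fraction field of the group ring $\mathbb Z[\Lambda]$.

\subsection*{The polytopes}
In \eqref{eq:gf} the weight of $\mu$ depends on the walls that contain it. To obtain plain lattice point sums we move the sum over $u$ outside. Let $D(u)=\{i:u\alpha_i<0\}$ be the right descent set of $u\in W_f$ and let $\varpi_i$ be the basis dual to the $\alpha_i^\vee$. By (F4), $u\in W^\mu$ if and only if $\langle\alpha_i,\mu\rangle\ge1$ for all $i\in D(u)$. Also $\mu\le\lambda$ if and only if $\langle\varpi_i,\mu\rangle\le\langle\varpi_i,\lambda\rangle$ for all $i$. Hence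
\begin{equation}\label{eq:Su}
P_\lambda=\sum_{u\in W_f}q^{-\ell(u)}\sum_{\mu\in S_u}q^{\langle2\rho,\mu\rangle},
\end{equation}
where $S_u$ is the set of $\mu\in Q^\vee$ with $\langle\varpi_i,\mu\rangle\le\langle\varpi_i,\lambda\rangle$ and $\langle\alpha_i,\mu\rangle\ge0$ for all $i$, and $\langle\alpha_i,\mu\rangle\ge1$ for $i\in D(u)$.

The real solution set of these inequalities can be degenerate or empty, as for $\lambda=0$. Since only lattice points matter, we may move the bounds by less than $1$ and make the shape independent of $\lambda$ and $u$. Let $\kappa\in V$ satisfy $\langle\alpha_i,\kappa\rangle=\varepsilon$ for all $i$, where $\varepsilon\in(0,1)$ is rational and so small that $\langle\varpi_i,\kappa\rangle<1$; by (F5), $\langle\varpi_i,\kappa\rangle>0$. Put $y=\lambda+\kappa$, and let $\delta_i=\varepsilon/2$ for $i\in D(u)$ and $\delta_i=0$ otherwise. Define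
\[
\Pi_u=\{x\in V:\ \langle\alpha_i,x\rangle\ge\delta_i,\ \ \langle\varpi_i,x\rangle\le\langle\varpi_i,y\rangle\ \ \text{for all }i\in I\}.
\]
Roots and the $\varpi_i$ take integer values on $Q^\vee$, so $S_u=\Pi_u\cap Q^\vee$. Dominance of $\lambda$ gives $\langle\alpha_i,y\rangle\ge\varepsilon>\delta_i$ for all $i$.

\begin{lemma}\label{lem:polytope}
$\Pi_u$ is a polytope with one vertex $v_J$ for each $J\subseteq I$ and no others. The inequalities tight at $v_J$ are exactly those for $\alpha_j$ $(j\in J)$ and $\varpi_i$ $(i\notin J)$, and these functionals are linearly independent.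
\end{lemma}

\begin{proof}
Points of $\Pi_u$ are dominant, so $0\le\langle\varpi_i,x\rangle\le\langle\varpi_i,y\rangle$ by (F5), and $\Pi_u$ is bounded. Let $x\in\Pi_u$, and let $J$ and $K$ index the tight $\alpha$- and $\varpi$-inequalities. Then $x=y-\sum_{k\notin K}a_k\alpha_k^\vee$ with $a_k>0$. For $i\in K$ all $\langle\alpha_i,\alpha_k^\vee\rangle$ with $k\notin K$ are nonpositive, so $\langle\alpha_i,x\rangle\ge\langle\alpha_i,y\rangle>\delta_i$. Thus $J\cap K=\emptyset$. A vertex has at least $|I|$ tight inequalities, so there $K=I\setminus J$.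

Conversely fix $J$. If $\sum_{j\in J}a_j\alpha_j+\sum_{i\notin J}a_i\varpi_i=0$, pairing with $\alpha_{j'}^\vee$ for $j'\in J$ gives $a_j=0$ by invertibility of the Cartan matrix of $J$, and then all $a_i=0$. So the corresponding equations have a unique solution $v_J=y-\sum_{j\in J}a_j\alpha_j^\vee$, where $\sum_ja_j\langle\alpha_{j'},\alpha_j^\vee\rangle=\langle\alpha_{j'},y\rangle-\delta_{j'}>0$ for $j'\in J$. By (F5) all $a_j>0$, so the $\varpi_j$-inequalities ($j\in J$) hold strictly, and $\langle\alpha_i,v_J\rangle\ge\langle\alpha_i,y\rangle>\delta_i$ for $i\notin J$. Hence $v_J$ is a vertex with the stated tight inequalities.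
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill[gray!15] (0,0)--(0,3)--(1.5,3)--(2.42,1.4)--cycle;
\draw[thick] (0,0)--(0,3)--(1.5,3)--(2.42,1.4)--cycle;
\draw[dashed] (0,3)--(0,3.7) node[above] {$\langle\alpha_1,x\rangle=0$};
\draw[dashed] (2.42,1.4)--(3.2,1.85) node[right] {$\langle\alpha_2,x\rangle=0$};
\draw[->,thick] (0,0)--(0,1.6);
\draw[->,thick] (0,0)--(1.3,0.75);
\draw[->,thick] (0,3)--(0.85,3);
\draw[->,thick] (2.42,1.4)--(1.93,2.25);
\fill (0,0) circle (1.5pt) node[below left] {$v_{\{1,2\}}=0$};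
\fill (0,3) circle (1.5pt) node[left] {$v_{\{1\}}$};
\fill (1.5,3) circle (1.5pt) node[above right] {$v_\emptyset=y$};
\fill (2.42,1.4) circle (1.5pt) node[below right] {$v_{\{2\}}$};
\end{tikzpicture}
\caption{The polytope of dominant $x$ with $y-x\in\mathbb R_{\ge0}\alpha_1^\vee+\mathbb R_{\ge0}\alpha_2^\vee$ in type $A_2$. The vertex $v_J$ lies on the walls indexed by $J$. Arrows point in the direction of increasing height $\langle2\rho,x\rangle$: from $v_J$, exactly $|J|$ edges go up and the others go down.}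
\label{fig:polytope}
\end{figure}

\subsection*{One vertex}
Fix $J$, put $V_J=\mathbb R\Phi_J^\vee$ and let $\sigma_J^u$ be the rational function \eqref{eq:sigma} of $\Pi_u$ at $v_J$. Note that $2\rho-2\rho_J$ vanishes on $V_J$, since $\langle2\rho,\alpha_j^\vee\rangle=2=\langle2\rho_J,\alpha_j^\vee\rangle$, and that $\langle2\rho-2\rho_J,\alpha_i^\vee\rangle=n_i^J$ for $i\notin J$. Each edge direction at $v_J$ keeps all tight inequalities but one tight (Figure~\ref{fig:polytope}).
\begin{itemize}
\item For $i\notin J$ the direction is the vector $\zeta_i\in-\alpha_i^\vee+V_J$ with $\langle\alpha_j,\zeta_i\rangle=0$ for all $j\in J$. Then $\langle2\rho_J,\zeta_i\rangle=0$ and $\langle2\rho-2\rho_J,\zeta_i\rangle=-n_i^J<0$.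
\item For $j\in J$ the direction is the vector $\zeta_j\in V_J$ with $\langle\alpha_j,\zeta_j\rangle=1$ and $\langle\alpha_{j'},\zeta_j\rangle=0$ for $j'\in J\setminus\{j\}$. Then $\langle2\rho-2\rho_J,\zeta_j\rangle=0$ and $\langle2\rho_J,\zeta_j\rangle>0$.
\end{itemize}
No edge has height zero, so no denominator in \eqref{eq:sigma} vanishes under $e^\mu\mapsto q^{\langle2\rho,\mu\rangle}$, and this specialization may be applied to each term of Brion's identity. But when $\emptyset\ne J\ne I$ some edges go up and some go down, and the sum of $q^{\langle2\rho,\mu\rangle}$ over the cone converges for no $q$. We therefore use two variables: under $e^\mu\mapsto z^{\langle2\rho-2\rho_J,\mu\rangle}q^{\langle2\rho_J,\mu\rangle}$ the sum over the cone converges absolutely for $|z|>1>|q|>0$ to the image $\sigma_J^u(z,q)$ of \eqref{eq:sigma}, and $\sigma_J^u(q,q)$ is the specialization we want.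

The sum in the directions of $V_J$ is evaluated by Bott's theorem \cite[Thm.~8.9]{Humphreys}: the length generating function of the affine Weyl group of an irreducible root system with Weyl group $W'$ and exponents $e$ is $P_{W'}(q)\prod_e(1-q^e)^{-1}$. By (F3) and (F1), $\prod_e(1-q^e)^{-1}$ is then the generating function of alcoves in the dominant chamber by the number of hyperplanes separating them from the fundamental alcove. For a reducible system, alcoves and chambers are products, and this statement follows factor by factor. One difficulty remains: the lattice points we must sum over project to cosets of $\mathbb Z\Phi_J^\vee$, not to $\mathbb Z\Phi_J^\vee$ itself.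

\begin{lemma}\label{lem:coset}
Let $\eta\in V_J$ with $\langle\alpha_j,\eta\rangle\in\mathbb Z$ for all $j\in J$. Let $\nu$ run over the elements of $\eta+\mathbb Z\Phi_J^\vee$ with $\langle\alpha_j,\nu\rangle\ge0$ for all $j\in J$, and let $W_J^\nu$ be the set of minimal representatives of $W_J/\mathrm{Stab}_{W_J}(\nu)$. Then
\[
\sum_\nu q^{\langle2\rho_J,\nu\rangle}\sum_{v\in W_J^\nu}q^{-\ell(v)}=\prod_{e\in\exp(J)}\frac1{1-q^e} .
\]
\end{lemma}

\begin{proof}
Let $A_J$ be the fundamental alcove of $\Phi_J$ in $V_J$. The group $W_J\ltimes\mathbb Z\Phi_J^\vee$ acts simply transitively on the alcoves of $\Phi_J$, and translation by $\eta$ permutes them. So $(\nu,v)\mapsto\nu+v^{-1}A_J$ is a bijection from $(\eta+\mathbb Z\Phi_J^\vee)\times W_J$ onto the set of all alcoves. By Lemma~\ref{lem:length} for $\Phi_J$, the pairs in the sum are those whose alcove lies in the dominant chamber, and the exponent $\langle2\rho_J,\nu\rangle-\ell(v)$ is the number of separating hyperplanes. Apply Bott's theorem.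
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:formula}]
By \eqref{eq:Su} and Brion's theorem it suffices to show that $\sum_uq^{-\ell(u)}\sigma_J^u(q,q)=T_J$. The lattice points of the tangent cone of $\Pi_u$ at $v_J$ are the
\[
\mu\in\lambda-\sum_{i\notin J}a_i\alpha_i^\vee+\mathbb Z\Phi_J^\vee,\qquad a_i=\langle\varpi_i,\lambda-\mu\rangle\in\mathbb Z_{\ge0},
\]
with $\langle\alpha_j,\mu\rangle\ge0$ for $j\in J$ and $\langle\alpha_j,\mu\rangle\ge1$ for $j\in D(u)\cap J$. The exponent of $z$ is $\langle2\rho-2\rho_J,\lambda\rangle-\sum_ia_in_i^J$; it depends only on $a=(a_i)$. Write $u=u^Ju_J$ as in (F4). Since $u^J$ preserves the signs of the roots in $\Phi_J$, we have $D(u)\cap J=D(u_J)$, so the conditions on $\mu$ involve only $u_J$, and the sum over $u^J$ contributes the factor $P_{W_f}(q^{-1})/P_{W_J}(q^{-1})$. Let $\pi\colon V\to V_J$ be the projection with $\langle\alpha_j,\pi x\rangle=\langle\alpha_j,x\rangle$ for $j\in J$. For fixed $a$ it maps the coset above bijectively onto $\eta+\mathbb Z\Phi_J^\vee$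 with $\eta=\pi(\lambda-\sum_ia_i\alpha_i^\vee)$, it preserves $\langle2\rho_J,\cdot\rangle$, and the conditions on $(\mu,u_J)$ say that $\nu=\pi\mu$ and $v=u_J$ occur in the sum of Lemma~\ref{lem:coset}. That sum does not depend on $a$, so for $|z|>1>|q|>0$
\[
\sum_{u\in W_f}q^{-\ell(u)}\sigma_J^u(z,q)=z^{\langle2\rho-2\rho_J,\lambda\rangle}\,\frac{P_{W_f}(q^{-1})}{P_{W_J}(q^{-1})}\prod_{e\in\exp(J)}\frac1{1-q^e}\prod_{i\notin J}\frac1{1-z^{-n_i^J}} .
\]
This is an identity of rational functions, and setting $z=q$ gives $T_J$.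
\end{proof}

To extract coefficients we may expand all $T_J$ as Laurent series at $q=0$, or all at $q=\infty$; either way the expansions add up to $P_\lambda$. Put $o_J=\langle2\rho-2\rho_J,\lambda\rangle$. By (F4) and $\frac1{1-q^{-n}}=-\frac{q^n}{1-q^n}$,
\begin{equation}\label{eq:atzero}
T_J=(-1)^{|I\setminus J|}\,q^{s_J}\,\frac{P_{W_f}(q)}{P_{W_J}(q)}\prod_{e\in\exp(J)}\frac1{(e)}\prod_{i\notin J}\frac1{(n_i^J)},\qquad s_J=o_J-(N-|\Phi_J^+|)+\sum_{i\notin J}n_i^J .
\end{equation}
So the expansion of $T_J$ at $0$ starts in degree $s_J\ge o_J-N$, and for a given degree only the $J$ with small $o_J$ matter. Also $o_J\ge o_{J'}$ if $J\subseteq J'$, because $2\rho_{J'}-2\rho_J$ is a sum of positive roots and $\lambda$ is dominant.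

\section{Rank at most two}\label{sec:rank2}

\begin{proof}[Proof of Theorem~\ref{thm:rank2}]
Type $A_1$ is in Example~\ref{ex:small}, and $P_0=1$. Let $\Phi$ have rank $2$ and $\lambda\ne0$. The exponents are $1$ and $h-1$, where $h=3,4,6$ for $A_2,B_2,G_2$. Put $x=q^{-1}$, $\ell=\langle2\rho,\lambda\rangle$, $\lambda_k=\langle\alpha_k,\lambda\rangle$, $o_k=o_{\{k\}}=\ell-\lambda_k$, and $n_k=2-\langle\alpha_k,\alpha_{k'}^\vee\rangle$ for $\{k,k'\}=\{1,2\}$. Up to order, $(n_1,n_2)=(3,3),(3,4),(3,5)$ in the three types. We have $P_{W_f}(x)=(1+x)\frac{1-x^h}{1-x}$ and $P_{W_{\{k\}}}(x)=1+x$. Using $1-q=-q(1-x)$ in the term $J=\emptyset$, Theorem~\ref{thm:formula} gives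
\begin{equation}\label{eq:rank2}
(1-q)P_\lambda=\frac1{1-q^{h-1}}+\sum_{k=1}^2q^{o_k}\frac{1-x^h}{(1-x)(1-x^{n_k})}-q^{\ell+1}\frac{1-x^h}{(1-x)(1-x^2)} .
\end{equation}
We use the expansion at $0$ to show $c_i\ge0$ for small $i$ and the expansion at $\infty$ to show $c_i\le0$ for large $i$; the point is that the two ranges meet. Put $L=\max(\lambda_1,\lambda_2)\ge1$ and $o=\min(o_1,o_2)=\ell-L$.

\emph{Expansion at $0$.} The $k$-th middle term starts in degree $o_k+n_k+1-h$ and the last term in degree $\ell+4-h$. Below all these degrees $c_i=[q^i]\frac1{1-q^{h-1}}\ge0$. Since $n_k\ge3$, the starting degrees are at least $o+4-h$. Hence $c_i\ge0$ for $i<o$ in types $A_2$ and $B_2$, and for $i<o-2$ in type $G_2$.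

\emph{Expansion at $\infty$.} The first term of \eqref{eq:rank2} involves only negative powers of $q$. So for $i\ge0$
\begin{equation}\label{eq:UV}
c_i=V_1(o_1-i)+V_2(o_2-i)-U(\ell+1-i),
\end{equation}
where $V_k$ and $U$ are the coefficient sequences in $x$ of the fractions in \eqref{eq:rank2}, zero at negative arguments. Canceling common factors, we read off their values at $0,1,2,\dots$:
\[
\begin{array}{l|l|l}
 & U & V_k\\ \hline
A_2 & \frac{1+x+x^2}{1-x^2}:\ 1,1,2,1,2,1,\dots & n_k=3,\ \frac1{1-x}:\ 1,1,1,\dots\\[3pt]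
B_2 & \frac{1+x^2}{1-x}:\ 1,1,2,2,2,\dots & n_k=3,\ \frac{1+x+x^2+x^3}{1-x^3}:\ 1,1,1,2,1,1,2,\dots\\[3pt]
 & & n_k=4,\ \frac1{1-x}:\ 1,1,1,\dots\\[3pt]
G_2 & \frac{1+x^2+x^4}{1-x}:\ 1,1,2,2,3,3,3,\dots & n_k=3,\ \frac{1+x^3}{1-x}:\ 1,1,1,2,2,2,\dots\\[3pt]
 & & n_k=5,\ \frac{1+x+\dots+x^5}{1-x^5}:\ 1,1,1,1,1,2,1,1,1,1,2,\dots
\end{array}
\]
In all cases $V_k\le2$, and $V_k(a)\le1$ for $a\le2$.

Let $i>o$. Then at most one $V$-term in \eqref{eq:UV} is nonzero, say $V_k(a)$ with $a=o_k-i\ge0$, and the argument of $U$ is $a+\lambda_k+1\ge a+1$. If $V_k(a)=1$, then $U\ge1$ at every nonnegative argument. If $V_k(a)=2$, then the type is $B_2$ or $G_2$ and $a\ge3$, so the argument of $U$ is at least $4$ and $U\ge2$. Thus $c_i\le0$ for all $i>o$.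

In types $A_2$ and $B_2$ this finishes the proof: $c_i\ge0$ for $i<o$ and $c_i\le0$ for $i>o$, so the sequence is unimodal with $m=o$ if $c_o\ge0$ and $m=o-1$ if $c_o<0$ (then $o\ge1$, as $c_0=1$).

In type $G_2$ we show $c_i\le0$ for $0\le i\in\{o-2,o-1,o\}$; then $m=\max(o-3,0)$ works. The $V$-term with offset $o$ has argument $a=o-i\in\{0,1,2\}$, so it equals $1$. The other has offset $o'=\ell-\min(\lambda_1,\lambda_2)$ and argument $a'=o'-i$. If $a'\le2$, the two terms sum to at most $2$, and $U(\ell+1-i)=U(a+L+1)\ge2$ because $a+L+1\ge2$. If $a'\ge3$, they sum to at most $3$, and $U(\ell+1-i)=3$ because $\ell+1-i\ge a'+1\ge4$.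
\end{proof}

\section{Unbounded failure in types $A_4$ and $D_4$}\label{sec:unbounded}

\subsection*{Type $A_4$}
In Theorem~\ref{thm:A4} the rise $p_{23}(n)$ grows with $n$ but the descent stays at $4$. To make both large, we perturb $\lambda_0$ more strongly.

\begin{proof}[Proof of Theorem~\ref{thm:unbounded}(a)]
Let $\lambda=a\omega_1^\vee+d\omega_4^\vee$, where $\langle\alpha_i,\omega_j^\vee\rangle=\delta_{ij}$. With $n=a+4d$ this is $(a+d,d,d,d,0)-\frac n5(1,1,1,1,1)$, so $\lambda\in Q^\vee$ if and only if $5\mid n$; the case $d=1$ is the family of Theorem~\ref{thm:A4}. Assume $5\mid n$ and $a>8d+10$.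

The number $\langle2\rho-2\rho_J,\omega_1^\vee\rangle$ counts positive roots outside $\Phi_J$ that involve $\alpha_1$. It equals $4-k$, where $k$ is the size of the component of $J$ containing node $1$ ($k=0$ if $1\notin J$). With $k'$ defined in the same way for node $4$, we get $o_J=(4-k)a+(4-k')d$, and in particular $\ell(t_\lambda)=o_\emptyset=4a+4d$. If $k\le1$, then $s_J\ge3a-10>2n$, so $T_J$ does not contribute in degrees $\le2n$. The remaining $J$ contain $\{1,2\}$. For them, $n_i^J-2$ is the number of roots in $\Phi_J^+$ that involve a neighbor of node $i$, the exponents of $A_k$ are $1,\dots,k$, and \eqref{eq:atzero} is evaluated from the following data: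
\[
\begin{array}{c|c|c|c|c|c}
J & o_J & n_i^J & P_{W_f}/P_{W_J} & \exp(J) & s_J\\ \hline
I & 0 & - & 1 & 1,2,3,4 & 0\\
\{1,2,3\} & n & n_4=5 & [5] & 1,2,3 & n-4+5\\
\{1,2,4\} & 2a+3d & n_3=5 & [4][5]/[2] & 1,1,2 & 2a+3d-6+5\\
\{1,2\} & 2a+4d & n_3=4,\ n_4=2 & [4][5] & 1,2 & 2a+4d-7+6
\end{array}
\]
Thus, modulo $q^{2n+1}$,
\[
(1-q)P_\lambda\equiv\frac1{(2)(3)(4)}-\frac{q^{n+1}}{(1)(2)(3)}-\frac{q^{2a+3d-1}(1+q^2)}{(1)^2(2)}+\frac{q^{2a+4d-1}(1-q^5)}{(1)^2(2)^2} .
\]
The first two terms are those of the unperturbed case. Since $2n-1=(2a+3d-1)+5d=(2a+4d-1)+4d$, \eqref{eq:plateau} gives $c_{2n-1}=X(0)$ and $c_{2n}=p_{23}(n)+X(1)$, where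
\[
X(\epsilon)=-[q^{5d+\epsilon}]\frac{1+q^2}{(1)^2(2)}+[q^{4d+\epsilon}]\frac{1-q^5}{(1)^2(2)^2} .
\]
Both rational functions have a pole of order $3$ at $q=1$, with leading parts $\frac1{(1-q)^3}$ and $\frac5{4(1-q)^3}$, and their only other pole, $q=-1$, has order at most $2$. By partial fractions their coefficients of $q^k$ are $\frac12k^2+O(k)$ and $\frac58k^2+O(k)$. Hence $X(\epsilon)=-\frac{25}2d^2+10d^2+O(d)=-\frac52d^2+O(d)$.

The descent is about $\frac52d^2$ and the rise about $\frac n6-\frac52d^2$; they are balanced by $n=30d^2$. So let $a=30d^2-4d$, which exceeds $8d+10$ for all $d\ge1$, and call the resulting element $\lambda^{(d)}$. Then $p_{23}(n)=5d^2+1$ by \eqref{eq:p23}, so $c_{2n-1}=-\frac52d^2+O(d)$ and $c_{2n}=\frac52d^2+O(d)$, while $\ell=4a+4d=120d^2+O(d)$. Take $i=2n-1$ and note $\frac52/120=\frac1{48}$.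
\end{proof}

\begin{remark}
For $d=1$ this recovers Theorem~\ref{thm:A4} without lattices. The series $\frac1{(1)^2(2)}$ and $\frac1{(1)^2(2)^2}$ begin $1,2,4,6,9,12,16$ and $1,2,5,8,14,20$, so $X(0)=-(12+6)+14=-4$ and $X(1)=-(16+9)+(20-1)=-6$.
\end{remark}

\subsection*{Type $D_4$}
Here $\alpha_1=e_1-e_2$, $\alpha_2=e_2-e_3$, $\alpha_3=e_3-e_4$, $\alpha_4=e_3+e_4$, node $2$ is joined to the other three, $N=12$, $2\rho=(6,4,2,0)$, the exponents are $1,3,3,5$, and $Q^\vee$ consists of the integer vectors with even coordinate sum. The repeated exponent $3$ gives $T_I$ double poles at the primitive cube roots of unity, so the oscillation now has period $3$, and two terms of Theorem~\ref{thm:formula} suffice.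

\begin{lemma}\label{lem:D4}
Let $\lambda=(x,x,x,0)$ with $x\ge12$ even. For $i<9x$,
\[
c_i=[q^i]\left(\frac1{(3)^2(5)}-q^{6x}\,\frac{1+q^2}{(1)(3)^2}\right).
\]
\end{lemma}

\begin{proof}
The term $J=I$ gives $(1-q)T_I=\frac1{(3)^2(5)}$. For other $J$ we compute $2\rho-2\rho_J$ in coordinates. The set $J=\{2,3,4\}$ has type $A_3$ and $2\rho_J=(0,4,2,0)$, so $2\rho-2\rho_J=(6,0,0,0)$, $o_J=6x$, $n_1^J=6$, $s_J=6x-6+6$, and $P_{W_f}/P_{W_J}=\frac{[2][4][4][6]}{[2][3][4]}=\frac{[4][6]}{[3]}$. By \eqref{eq:atzero},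
\[
(1-q)T_J=-q^{6x}\,\frac{(4)(6)}{(1)(3)}\cdot\frac1{(2)(3)(6)}=-q^{6x}\,\frac{1+q^2}{(1)(3)^2} .
\]
It remains to show $s_J\ge9x$ for all other $J$. For $J=\{1,2,3\}$ we have $2\rho_J=(3,1,-1,-3)$ and $2\rho-2\rho_J=(3,3,3,3)$, so $o_J=9x$, $n_4^J=6$ and $s_J=9x-6+6=9x$; changing the sign of $e_4$ gives the same for $\{1,2,4\}$. For $J=\{1,3,4\}$, $\{2,3\}$, $\{2,4\}$, $\{1,2\}$ the vectors $2\rho_J$ are $(1,-1,2,0)$, $(0,2,0,-2)$, $(0,2,0,2)$, $(2,0,-2,0)$, so $2\rho-2\rho_J$ is $(5,5,0,0)$, $(6,2,2,2)$, $(6,2,2,-2)$, $(4,4,4,0)$ and $o_J=10x,10x,10x,12x$. Every remaining $J$ is contained in $\{1,3,4\}$ (if $2\notin J$) or is $\{2\}\subset\{2,3\}$. For all of these $o_J\ge10x$, so $s_J\ge10x-12\ge9x$; this is where $x\ge12$ is used.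
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:unbounded}(b)]
We evaluate Lemma~\ref{lem:D4} in degrees $3v+1$ and $3v+2$, where $v$ is an integer with $u=v-2x\ge0$ and $3v+2<9x$. Put $S(w)=\sum_{0\le5t\le w}(w-5t+1)$. We have $[q^{3j}]\frac1{(3)^2}=j+1$, and the other coefficients vanish. In degree $3v+1$ the number of parts $5$ must be $3t+2$, leaving $3(v-3-5t)$; in degree $3v+2$ it must be $3t+1$, leaving $3(v-1-5t)$. So the first term contributes $S(v-3)$ and $S(v-1)$. Next, $[q^k]\frac1{(1)(3)^2}=\binom{\lfloor k/3\rfloor+2}2$, so $\frac{1+q^2}{(1)(3)^2}$ has coefficient $\binom{u+2}2+\binom{u+1}2=(u+1)^2$ at $k=3u+1$ and $2\binom{u+2}2=(u+1)(u+2)$ at $k=3u+2$. Therefore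
\begin{equation}\label{eq:D4}
c_{3v+1}=S(v-3)-(u+1)^2,\qquad c_{3v+2}=S(v-1)-(u+1)(u+2).
\end{equation}

For $x=12$ take $v=34$, $u=10$; then $3v+2=104<108$. We get $S(31)=32+27+22+17+12+7+2=119$ and $S(33)=34+29+24+19+14+9+4=133$, so $c_{103}=119-121=-2$ and $c_{104}=133-132=1$.

For large $x$ we locate the sign change in each residue class. Writing $w=5m+j$ with $0\le j\le4$, we have $S(w)=(m+1)(j+1)+\frac52m(m+1)=\frac52m^2+(j+\frac72)m+j+1$, which is $\frac1{10}(w+\frac72)^2+O(1)$. With $(u+1)(u+2)=(u+\frac32)^2-\frac14$, \eqref{eq:D4} becomes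
\[
10\,c_{3v+1}=(v+\tfrac12)^2-10(u+1)^2+O(1),\qquad 10\,c_{3v+2}=(v+\tfrac52)^2-10(u+\tfrac32)^2+O(1).
\]
Put $\theta=v-\sqrt{10}\,u$ and factor the differences of squares. In each, one factor tends to $+\infty$ linearly in $u$, and the other is $\theta+\frac12-\sqrt{10}$ or $\theta+\frac52-\frac32\sqrt{10}$, respectively. The first is negative for $\theta<\sqrt{10}-\frac12=2.66\ldots$ and the second is positive for $\theta>\frac32\sqrt{10}-\frac52=2.24\ldots$, and these ranges overlap. (The example above has $\theta=2.37\ldots$.) For $\theta\in[2.3,2.6]$ the first factor is at most $-0.06$ and the second at least $0.05$, so $c_{3v+1}\to-\infty$ and $c_{3v+2}\to+\infty$ linearly as $u\to\infty$.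

It remains to find infinitely many admissible pairs $(u,v)$. Since $x=(v-u)/2$ must be even, we need $v-u=(\sqrt{10}-1)u+\theta\in4\mathbb Z$ for some $\theta\in[2.3,2.6]$. This holds when the fractional part of $(\sqrt{10}-1)u/4$ lies in $[0.35,0.425]$, and since $(\sqrt{10}-1)/4$ is irrational, this happens for infinitely many $u$. For such $u$ large, $x\ge12$, and the range condition $3v+2<9x$ holds because $3v\sim3\sqrt{10}\,u$ with $3\sqrt{10}<9.49$, while $9x=\frac92(v-u)\sim\frac92(\sqrt{10}-1)u$ with $\frac92(\sqrt{10}-1)>9.72$.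
\end{proof}

\begin{thebibliography}{9}

\bibitem{Source}
\emph{Asymptotic log-concavity of dominant lower Bruhat intervals via Brunn--Minkowski inequality}, \texttt{https://fpsac2024.rub.de/public/extended\_abstracts/hu.pdf}.

\bibitem{BR}
Beck and Robins, \emph{Computing the Continuous Discretely}.

\bibitem{BB}
Bj\"orner and Brenti, \emph{Combinatorics of Coxeter Groups}.

\bibitem{Brion}
Brion, Ann. Sci. ENS 21 (1988).

\bibitem{Humphreys}
Humphreys, \emph{Reflection Groups and Coxeter Groups}.

\bibitem{Stembridge}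
Stembridge, \emph{The partial order of dominant weights}, Adv. Math. 136 (1998).

\end{thebibliography}
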